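# Small retractions of dendroids onto trees

## 1. Continua, dendroids, trees and $\varepsilon$-retractions

All spaces are metric; $d$ denotes the metric. "Map" between spaces means continuous map.

**Continuum.** A continuum is a nonempty compact connected metric space. Examples: a point, the interval $[0,1]$, the circle. A *subcontinuum* of $X$ is a subset that is itself a continuum. An *arc* is a homeomorphic copy of $[0,1]$.

**Hereditarily unicoherent.** A continuum $X$ is hereditarily unicoherent if the intersection of any two of its subcontinua is connected (the empty set counts as connected). The interval is: two closed subintervals meet in an interval, a point or nothing. The circle is not: two closed half-circles meet in two points. A less trivial example is the sine curve $\Sigma$, the closure of $\{(x,\sin\frac1x):0<x\le1\}$, with limit bar $\{0\}\times[-1,1]$. A subcontinuum that misses the bar is a subarc or a point of the curve, and one inside the bar is a segment or a point. If a subcontinuum meets the bar and contains the point of the curve with first coordinate $c>0$, then it contains every point of the curve with first coordinate $x'\in(0,c)$,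 because that point separates $\Sigma$. Being closed, it contains the whole bar, so it has the form $\{(x,y)\in\Sigma:x\le c\}$. Any two sets of these three kinds meet in a connected set.

**Dendroid.** A dendroid is an arcwise connected hereditarily unicoherent continuum. $\Sigma$ is not a dendroid, as no arc joins the bar to the rest. The basic dendroid that is not a tree is the *harmonic fan*. For $\delta>0$ let $F_\delta$ be the union of the segments ("teeth") from $v=(0,1)$ to the points $(\delta/n,0)$, $n=1,2,\dots$, together with the limit tooth from $v$ to $(0,0)$, to which we give the index $n=\infty$. The point of height $h$ on tooth $n$ is $(\delta(1-h)/n,\,h)$.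

Here is why $F_\delta$ is hereditarily unicoherent. The space $F_\delta\setminus\{v\}$ is homeomorphic to $(\{\frac1n\}\cup\{0\})\times[0,1)$, so a subcontinuum that misses $v$ lies in one tooth and is a segment or a point. Let the subcontinuum $A$ contain $v$ and a point $x\ne v$, and suppose that it misses a point $y$ strictly between $v$ and $x$ on the tooth of $x$; let $y$ have height $h$. As $A$ is closed, $A$ misses the points of height $h$ on a set $E$ of teeth that contains the tooth of $y$ and is either a single tooth (if the index of $y$ is finite) or all teeth with index $\ge N$, including $\infty$. The points of $A$ on the teeth of $E$ with height $<h$ are then also the points of $A$ on the teeth of $E$ with height $\le h$. So they form an open and closed subset of $A$ that contains $x$ and not $v$, a contradiction. Hence a subcontinuum through $v$ meets each tooth in a segment starting at $v$ (possibly only $v$), and intersections of subcontinua are connected.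

**Finite graph, tree.** A finite graph is a finite union of arcs intersecting only at their end points. A tree is a finite graph that contains no simple closed curve. The letter Y is a tree. A single point is not a tree in this terminology; I shall say "a tree or a point" when both are allowed.

**Retraction, $\varepsilon$-retraction.** Let $Y$ be a subcontinuum of $X$. A retraction from $X$ onto $Y$ is a map $r:X\to Y$ with $r(y)=y$ for every $y\in Y$. It is an $\varepsilon$-retraction if $d(x,r(x))<\varepsilon$ for every $x\in X$. Example: for $0<\varepsilon<1$, $x\mapsto\min(x,1-\frac\varepsilon2)$ is an $\varepsilon$-retraction of $[0,1]$ onto $[0,1-\frac\varepsilon2]$.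

Now the question, taken from "The Property Rnt On Dendroids" (https://hrcak.srce.hr/file/7842), can be posed. *Given a dendroid with more than one point and a positive $\varepsilon$, is there always a tree inside the dendroid onto which the dendroid can be retracted without moving any point as far as $\varepsilon$?* The answer is yes.

> **Theorem 1.** For every nondegenerate dendroid $X$ and every $\varepsilon>0$ there are a tree $T\subset X$ and an $\varepsilon$-retraction $r:X\to T$.

Sections 2–9 lead to a proof. Section 10 forces $T$ to contain a prescribed tree (Theorem 2), and Section 11 characterizes dendroids among arcwise connected continua (Theorem 3).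

## 2. Trees, fans, and a folded arc

If $X$ is a tree, take $T=X$ and the identity.

Let $X=F_1$ be the harmonic fan. Choose $N$ with $\frac1N<\varepsilon$ and let $T_N$ consist of the teeth $1,\dots,N$ and the limit tooth. Let $r$ be the identity on $T_N$, and for $n>N$ send the point of height $h$ on tooth $n$ to the point $(0,h)$. On the closed union of the teeth of index $>N$ and the limit tooth, $r$ is $(x,h)\mapsto(0,h)$, which is continuous; it agrees with the identity on the limit tooth, which contains $v$. So $r$ is continuous, and it moves points by at most $\frac1n<\varepsilon$, where $n>N$.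

**First attempt: the first-point map.** Choose a large finite tree $T\subset X$, say a union of arcs joining the points of an $\varepsilon$-dense set, and send $x$ to the first point of $T$ on the arc from $x$ to a fixed point of $T$. On the fan with $T=T_N$ and fixed point $v$, this map sends every tooth with $n>N$ to $v$. It moves the end of the tooth by at least $1$, and it is not even continuous: the points $(\frac{1-h}n,h)$ converge to $(0,h)$, which is fixed, while their images are $v$. The reason is that nearby points of a dendroid may be joined only by a long arc. Hence the arcs of $X$ alone cannot tell us where to send $x$; closeness in $X$ has to enter.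

**Second attempt: lifting a nearby tree.** A theorem of H. Cook (recalled in Section 3) gives a map $q$ of $X$ onto a tree $S$ with fibers as small as we like. Cut $S$ into small pieces, one piece $St_w$ for each vertex $w$ of a fine triangulation, and let $K_w=q^{-1}(St_w)$. These are small closed sets arranged like the vertices of a tree. We would like to copy $S$ into $X$: send each vertex $w$ to a component of $K_w$ so that adjacent vertices go to intersecting components. This can fail even when $X$ is an arc.

Let $X$ be the polygonal arc in the plane with successive vertices $(0,0)$, $(2,\delta)$, $(1,2\delta)$, $(3,3\delta)$, and let $q$ be the first coordinate, a map onto $S=[0,3]$ with fibers of diameter at most $3\delta$. Take the vertices $0,1,2,3$ and the pieces $[0,\frac23]$, $[\frac13,\frac53]$, $[\frac43,\frac83]$, $[\frac73,3]$. Then: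

* $K_0$ is connected (the beginning of the first strand);
* $K_1$ has two components: $A_1$ on strand 1, and $B_1$, which consists of parts of strands 2 and 3 joined at $(1,2\delta)$;
* $K_2$ has two components: $A_2$, which consists of parts of strands 1 and 2 joined at $(2,\delta)$, and $B_2$ on strand 3;
* $K_3$ is connected (the end of strand 3).

The intersection pattern is the path $K_0,A_1,A_2,B_1,B_2,K_3$, with labels $0,1,2,1,2,3$. A copy of $S$ must send $0$ to $K_0$, hence $1$ to $A_1$, hence $2$ to $A_2$, and then $3$ has to go to a neighbor of $A_2$ with label $3$. The neighbors of $A_2$ are $A_1$ and $B_1$, both with label $1$. The attempt stops here.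

But the finer tree with the six pieces as vertices does map back, by the identity. So the hope is this: *some finite tree, finer than $S$, maps into the graph of all components, preserving labels and intersections.* When there are infinitely many components this is far from clear, and proving it is the main part of the lecture (Section 7). Once we have it, composing with the projection to the finite tree gives a self-map of the graph of components with finite image. A suitable one has a power that is a retraction onto a finite subtree (Section 8), and this is transferred to $X$ (Section 9).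

## 3. Arcs in a dendroid and increasing unions of arcs

A continuum is *decomposable* if it is the union of two proper subcontinua, as an arc is; otherwise it is *indecomposable*. An *absolute retract* (AR) is a space $T$ such that every map into $T$ from a closed subset of a metric space extends to the whole space; $[0,1]$ is one by Tietze's theorem. We use the following facts.

* **(F1)** (H. Cook, *Tree-likeness of dendroids and λ-dendroids*, Fund. Math. 68 (1970) 19–22.) Every dendroid is tree-like: for each $\delta>0$ there is a map of $X$ onto a tree or a point all of whose fibers have diameter $<\delta$.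
* **(F2)** Trees and points are absolute retracts. In particular, a tree in $X$ is a retract of $X$, with no control on distances.
* **(F3)** A subcontinuum of a tree is a tree or a point, and two subcontinua of a tree have connected intersection.
* **(F4)** The space of components of a compact metric space, with the quotient topology, is compact, metrizable and totally disconnected. (For $\{\frac1n\}\cup\{0\}$ times $[0,1]$ it is $\{\frac1n\}\cup\{0\}$.)
* **(F5)** In a nondegenerate indecomposable continuum there are two points not both contained in any proper subcontinuum (take them in different composants).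
* **(F6)** König's lemma: an infinite, connected, locally finite graph contains a ray.
* **(F7)** Baire's theorem: if a nonempty compact metric space is a countable union of closed sets, one of them has nonempty interior.

Let $X$ be a dendroid.

**Unique arcs.** Let $M$ be a subcontinuum, $a,b\in M$, and $A$ an arc from $a$ to $b$. Then $A\cap M$ is a connected subset of $A$ that contains both end points of $A$, so $A\subset M$. Taking for $M$ another arc from $a$ to $b$, we see that the arc from $a$ to $b$ is unique. Call it $[a,b]$, with $[a,a]=\{a\}$. *Every subcontinuum containing $a$ and $b$ contains $[a,b]$.*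

**Decomposability.** Every nondegenerate subcontinuum $M$ of $X$ is decomposable. Otherwise (F5) gives $c,d\in M$ not both contained in a proper subcontinuum of $M$. Then $[c,d]\subset M$ must equal $M$; but an arc is decomposable.

The next lemma says that an arc in a dendroid cannot be prolonged forever.

**Lemma 1.** If $[a,y_1]\subset[a,y_2]\subset\cdots$ in a dendroid, then $\bigcup_i[a,y_i]$ is contained in an arc or a point.

*Proof.* If the sequence is eventually constant, this is trivial. Otherwise pass to a subsequence and assume that it is strictly increasing and $y_1\ne a$. So along $[a,y_k]$ the points come in the order $a,y_1,\dots,y_k$, all distinct.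

**Step 1: describe the limit set.** Let
$$L=\bigcup_i[a,y_i],\qquad M_i=\overline{\bigcup_{k\ge i}[y_i,y_k]},\qquad M=\bigcap_iM_i .$$
Each $M_i$ is a continuum, being the closure of a union of arcs through $y_i$, and $M_{i+1}\subset M_i$. So $M$ is a nonempty continuum. Since $L=[a,y_i]\cup\bigcup_{k\ge i}[y_i,y_k]$, we have $\overline L=[a,y_i]\cup M_i$ for all $i$. A point of $\overline L\setminus L$ lies in no $[a,y_i]$, hence in every $M_i$. So $\overline L=L\cup M$.

**Step 2: if $M\cap L=\emptyset$, find the arc.** Let $m\in M$. As $\overline L$ is a continuum, $[a,m]\subset\overline L$. Let $m_0$ be the first point of $[a,m]$ in the closed set $M$. As $a\in L$, $m_0\ne a$, and $[a,m_0)\subset\overline L\setminus M\subset L$. Fix $j$. If $[a,m_0)\subset[a,y_j]$, then $m_0\in[a,y_j]\subset L$, which is impossible. So there is $x\in[a,m_0)\setminus[a,y_j]$, and $x\in[a,y_k]$ for some $k>j$. On $[a,y_k]$ the point $x$ comes after $y_j$, so $y_j\in[a,x]\subset[a,m_0]$. As $j$ was arbitrary, $L\subset[a,m_0]$.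

**Step 3: the case $M\cap L\neq\emptyset$ does not occur.** Let $c\in M\cap L$, say $c\in[a,y_{i_0}]$. For $j\ge i_0$ both $c$ and $y_j$ lie in $M_j$, so $[c,y_j]\subset M_j$. For $j\ge i\ge i_0$ we have $[c,y_i]\subset[c,y_j]\subset M_j$; letting $j$ vary, $[c,y_i]\subset M$. Put $L_c=\bigcup_{i\ge i_0}[c,y_i]\subset M$. Then $M$ is nondegenerate, so $M=A\cup B$ with $A,B$ proper subcontinua of $M$.

We claim that $A\cap L_c\subset[c,y_j]$ for some $j\ge i_0$. Suppose not. Pick $x\in A\cap L_c$, say $x\in[c,y_j]$. For each $k>j$ there is $x'\in A\cap L_c$ outside $[c,y_k]$. In the order from $c$ we have $x\le y_j<y_k<x'$, so $A\supset[x,x']\supset[y_j,y_k]$. As $k$ was arbitrary and $A$ is closed, $A\supset M_j\supset M$, a contradiction. The same holds for $B$. So there is $j$ with $(A\cup B)\cap L_c\subset[c,y_j]$. But $y_{j+1}\in L_c\subset M=A\cup B$ and $y_{j+1}\notin[c,y_j]$, a contradiction. $\square$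

## 4. The graph of components

**Graph conventions.** Graphs are simple; $\sim$ is adjacency. A *walk* is a finite or infinite sequence of vertices, consecutive ones adjacent. A *ray* is an infinite walk without repeated vertices. A *subtree* of a graph-theoretic tree is a nonempty vertex set inducing a connected subgraph, i.e. containing the geodesic between any two of its vertices. Recall that in a graph-theoretic tree every walk from $u$ to $u'$ traverses every edge of the geodesic from $u$ to $u'$, since deleting such an edge separates $u$ from $u'$.

Let $X$ be a nondegenerate dendroid. Making $\varepsilon$ smaller only makes Theorem 1 harder, so assume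
$$\varepsilon\le\tfrac12\operatorname{diam}X. \tag{1}$$

**Step 1: a cover by small sets arranged in a tree.** By (F1) there is a map $q$ of $X$ onto a tree or point $S$ with fibers of diameter $<\varepsilon$. As $\operatorname{diam}X>\varepsilon$, $S$ is not a point.

There is $\eta>0$ such that $\operatorname{diam}q^{-1}(A)<\varepsilon$ for every closed $A\subset S$ with $\operatorname{diam}A<\eta$. Otherwise there are $x_n,y_n$ with $d(x_n,y_n)\ge\varepsilon$ and the distance of $q(x_n)$ and $q(y_n)$ tending to $0$; limits of subsequences give $x,y$ with $q(x)=q(y)$ and $d(x,y)\ge\varepsilon$, contrary to the size of the fibers.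

Triangulate $S$ so finely that the union of all edges at any vertex has diameter $<\eta$. Let $W$ be the vertex set, and identify each edge with $[0,1]$. For $w\in W$ let $St_w$ be the set of points of the edges at $w$ at distance $\le\frac23$ from $w$, and let $K_w=q^{-1}(St_w)$. Then:

* $\operatorname{diam}K_w<\varepsilon$ and $K_w\ne\emptyset$; $|W|\ge2$; $(W,\sim)$ is a finite tree; the interiors of the sets $St_w$ cover $S$.
* If $w\neq w'$ are not adjacent, then $K_w\cap K_{w'}=\emptyset$. If $w\sim w'$, then $K_w\cap K_{w'}$ is the preimage of the middle third of the edge $ww'$. (A point of $St_w$ is $w$ itself or an interior point of an edge at $w$.)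
* So each point of $X$ lies in at most two of the sets $K_w$, and if in two, their indices are adjacent.

**Step 2: the graph $\mathcal X$.** Let $V_w$ be the space of components of $K_w$ and $V=\bigsqcup_wV_w$. For $\kappa\in V_w$ put $\ell(\kappa)=w$, the *label* of $\kappa$. Define
$$\kappa\sim\kappa'\iff \ell(\kappa)\sim\ell(\kappa')\ \text{ and }\ \kappa\cap\kappa'\ne\emptyset .$$
This graph on $V$ is $\mathcal X$. Elements of $V$ are subcontinua of $X$. If $\kappa\ne\kappa'$ in $V$ have a common point, they are adjacent, since equal labels would make them disjoint components of one set, and distinct nonadjacent labels would also make them disjoint. Each point of $X$ lies in at most two elements of $V$.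

**Example.** Let $X=F_\delta$ and let $q$ be the height, with vertices $\frac iN$, $0\le i\le N$, in $[0,1]$. The fibers have diameter at most $\delta$, and the preimage of the union of the edges at a vertex has diameter at most $\frac2N+\delta$, which is $<\varepsilon$ for $N$ large and $\delta$ small. The top set contains $v$ and is connected; call it $\tau$. For $i<N$ the $i$-th set has one component $\kappa_{n,i}$ on each tooth $n\in\{1,2,\dots,\infty\}$. So $\mathcal X$ is a tree with root $\tau$, and for each $n\le\infty$ a path $\tau,\kappa_{n,N-1},\dots,\kappa_{n,0}$. The root has infinitely many neighbors, and $\kappa_{n,i}\to\kappa_{\infty,i}$ in $V$. The map $\tau\mapsto\tau$, $\kappa_{n,i}\mapsto\kappa_{\infty,i}$ preserves labels and adjacency, is locally constant and is the identity on its finite image. This is what we want to find in general.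

**Lemma 2.**
(a) $V$ is compact, metrizable and totally disconnected, $\ell$ is continuous, and $\{(\kappa,\kappa'):\kappa\sim\kappa'\}$ is closed in $V\times V$.
(b) $\mathcal X$ is a connected graph without cycles, i.e. a tree.
(c) $\mathcal X$ contains no ray.
(d) Every infinite walk in $\mathcal X$ visits some vertex infinitely often.

*Proof of (a).* $V$ is a finite topological sum of component spaces, so (F4) applies, and $\ell$ is constant on each summand. For $w\sim w'$, the part of the adjacency relation in $V_w\times V_{w'}$ is the image of the compact set $K_w\cap K_{w'}$ under the continuous map that sends $x$ to the pair of components of $K_w$ and $K_{w'}$ containing $x$. So the relation is a finite union of compact sets.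

*Proof of (b), connectedness.* Let $\kappa,\kappa'\in V$, $x\in\kappa$, $x'\in\kappa'$. As the interiors of the $St_w$ cover $S$, a Lebesgue number argument divides $[x,x']$ into consecutive subarcs $\alpha_1,\dots,\alpha_N$ (one point if $x=x'$) with $q(\alpha_i)\subset St_{w_i}$. As $\alpha_i$ is connected, it lies in a component $\kappa^i\in V_{w_i}$. In the sequence
$$\kappa,\ \kappa^1,\ \dots,\ \kappa^N,\ \kappa' \tag{2}$$
consecutive members share a point of $[x,x']$, so they are equal or adjacent. Dropping repetitions gives a walk from $\kappa$ to $\kappa'$.

*Proof of (b), no cycles.* Let $\kappa_1,\dots,\kappa_k$, $k\ge3$, be distinct and cyclically adjacent. Then $Y=\kappa_1\cup\dots\cup\kappa_{k-1}$ is a continuum, so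
$$\kappa_k\cap Y=\bigcup_{i<k}(\kappa_k\cap\kappa_i)$$
is connected. If $i\ne j$ and both $\kappa_i,\kappa_j$ meet $\kappa_k$, their labels are both adjacent to $\ell(\kappa_k)$. So the labels are equal or distinct and nonadjacent, because the tree $W$ has no triangle, and in both cases $\kappa_i\cap\kappa_j=\emptyset$. Thus the connected set $\kappa_k\cap Y$ is a finite union of pairwise disjoint closed sets, at least two of which ($i=1$ and $i=k-1$) are nonempty. This is a contradiction.

*Proof of (c).* Suppose $\kappa_0,\kappa_1,\dots$ is a ray. By hereditary unicoherence each $\zeta_i:=\kappa_{i-1}\cap\kappa_i$ is a continuum. Fix $a\in\kappa_0$.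

*First, arcs from $a$ run through the $\zeta_i$.* Let $1\le i\le m$. Every arc from $a$ to a point of $\kappa_m$ meets $\zeta_i$. Indeed, the walk obtained from (2) goes from $\kappa_0$ to $\kappa_m$ in the tree $\mathcal X$, so it traverses the edge $\kappa_{i-1}\kappa_i$ of the geodesic $\kappa_0,\dots,\kappa_m$. The corresponding shared point of the arc lies in $\zeta_i$.

*Second, there is a first entrance point.* For each $i$ there is a unique $y_i\in\zeta_i$ with $[a,y_i]\cap\zeta_i=\{y_i\}$. For existence take the first point in $\zeta_i$ of an arc from $a$ to a point of $\zeta_i$. For uniqueness, let $y'\ne y_i$ be another such point. As $[y_i,y']\subset\zeta_i$, it meets $[a,y_i]$ only in $y_i$, so $[a,y_i]\cup[y_i,y']$ is the arc $[a,y']$. It contains $y_i\in\zeta_i$, contrary to $[a,y']\cap\zeta_i=\{y'\}$.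

*Third, apply Lemma 1.* For $m\ge i$ the arc $[a,y_m]$ ends in $\kappa_m$, so it meets $\zeta_i$, and its first point in $\zeta_i$ must be $y_i$. Hence $[a,y_1]\subset[a,y_2]\subset\cdots$, and Lemma 1 puts all $y_i$ into one arc or point $\alpha$. Divide $\alpha$ as in (b) into finitely many subarcs, the $j$-th contained in $\kappa^j\in V$, $j\le N$. If $y_i$ is in the $j$-th subarc, then $y_i\in\kappa^j$. But $y_i\in\kappa_{i-1}\cap\kappa_i$ lies in no third element of $V$, so $\kappa^j\in\{\kappa_{i-1},\kappa_i\}$. Thus for every $i$ one of $\kappa_{i-1},\kappa_i$ belongs to the finite set $\{\kappa^1,\dots,\kappa^N\}$. Using $i=1,3,5,\dots$ we get infinitely many distinct members of a finite set, a contradiction.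

*Proof of (d).* Suppose an infinite walk visits each vertex only finitely often. The graph formed by the visited vertices and traversed edges is infinite and connected. It is locally finite, because a vertex visited $m$ times is on at most $2m$ traversed edges. By (F6) it contains a ray, contrary to (c). $\square$

## 5. Finite tree quotients of $\mathcal X$

**Labelled graph, morphism.** A labelled graph is a graph with a labelling of its vertices by $W$ such that adjacent vertices have adjacent labels. A morphism between labelled graphs is a map of vertices that preserves adjacency and labels. Example: $\ell:\mathcal X\to W$ is a morphism when $W$ is labelled by itself. Morphisms may fold: in the folded arc of Section 2, $\ell$ maps a path with six vertices to one with four.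

The purpose of the next lemma is to approximate $\mathcal X$ by finite *trees*, as finely as we like.

**Lemma 3.** For every finite partition $\mathcal Q$ of $V$ into clopen sets refining $\{V_w\}$, there are a finite labelled tree $\Gamma$ and a continuous morphism $\pi:\mathcal X\to\Gamma$, surjective on vertices and on edges, each of whose fibers is contained in an element of $\mathcal Q$.

*Proof.* **Step 1: push the partition into a tree.** For $Q\in\mathcal Q$ let $X_Q=\bigcup Q\subset X$. If $Q\subset V_w$, this is the preimage of $Q$ under the quotient map $K_w\to V_w$, so it is compact; for fixed $w$ the sets $X_Q$, $Q\subset V_w$, partition $K_w$. Call $(Q,Q')$ *separated* if $Q\ne Q'$ lie in the same $V_w$, or if $Q\subset V_w$, $Q'\subset V_{w'}$ with $w\neq w'$ nonadjacent. Choose $\delta>0$ smaller than $d(X_Q,X_{Q'})$ for all $Q\ne Q'$ in the same $V_w$ and smaller than $d(K_w,K_{w'})$ for all nonadjacent $w\ne w'$. By (F1) there is a map $p:X\to S'$ onto a tree or a point with fibers of diameter $<\delta$. Then $p(X_Q)\cap p(X_{Q'})=\emptyset$ for separated pairs, because a common point would give a fiber containing two points at distance $>\delta$.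

There are finitely many separated pairs. So in a sufficiently fine triangulation of $S'$, the unions $L_Q$ of all closed simplices that meet $p(X_Q)$ satisfy $L_Q\cap L_{Q'}=\emptyset$ for all separated pairs. (If $S'$ is a point there are no separated pairs.) Let $L_w=\bigcup_{Q\subset V_w}L_Q$. It has finitely many components, each contained in exactly one $L_Q$ with $Q\subset V_w$, because these $L_Q$ are closed and pairwise disjoint. Also $L_w\cap L_{w'}=\emptyset$ for nonadjacent $w\ne w'$.

**Step 2: an acyclic graph $G$.** Let $G$ have as vertices the pairs $(w,C)$ with $C$ a component of $L_w$, labelled $w$, and let $(w,C)\sim(w',C')$ iff $w\sim w'$ and $C\cap C'\neq\emptyset$. If $(w,C)\ne(w',C')$ and $C\cap C'\ne\emptyset$, then $w\sim w'$: if $w=w'$, $C$ and $C'$ would be different components of $L_w$, and if $w\ne w'$ were nonadjacent, $L_w\cap L_{w'}$ would be empty.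

$G$ has no cycles, for the same reason as $\mathcal X$. Suppose $(w_1,C_1),\dots,(w_k,C_k)$, $k\ge3$, are distinct and cyclically adjacent. By (F3), $C_k\cap(C_1\cup\dots\cup C_{k-1})$ is connected. If $C_i,C_j$ ($i\ne j$, $i,j<k$) both meet $C_k$, then $w_i,w_j\sim w_k$, so $w_i,w_j$ are equal or distinct and nonadjacent, and $C_i\cap C_j=\emptyset$. So a connected set is a finite disjoint union of closed sets, at least two of them nonempty ($i=1,k-1$), a contradiction.

**Step 3: the map.** Let $\pi(\kappa)=(w,C)$, where $w=\ell(\kappa)$ and $C$ is the component of $L_w$ containing the connected set $p(\kappa)$. This preserves labels. It preserves adjacency, because $\kappa\cap\kappa'\ne\emptyset$ gives $p(\kappa)\cap p(\kappa')\neq\emptyset$. It is continuous: since $L_w$ has finitely many components, $K_w\cap p^{-1}(C)$ is clopen in $K_w$, and it is a union of components of $K_w$, so it corresponds to a clopen subset of $V_w$. Finally, let $\pi(\kappa)=(w,C)$ with $C\subset L_Q$, $Q\subset V_w$, and let $\kappa\in Q_0\in\mathcal Q$. Then $\emptyset\ne p(\kappa)\subset L_{Q_0}\cap L_Q$, so $Q_0=Q$. Thus the fiber over $(w,C)$ lies in $Q$.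

Let $\Gamma$ be the image graph, whose vertices are the images of vertices and whose edges are the images of edges. It is a connected finite subgraph of the acyclic graph $G$, hence a finite tree. $\square$

**A sequence of quotients.** Fix a metric on $V$. Apply Lemma 3 successively: at step 1 take $\mathcal Q$ refining $\{V_w\}$; at step $n+1$ take $\mathcal Q$ of mesh $<\frac1{n+1}$ refining the partition into the fibers of $\pi_n$. We get finite labelled trees $\Gamma_n$ and continuous morphisms $\pi_n:\mathcal X\to\Gamma_n$, onto on vertices and on edges, with fibers of diameter tending to $0$. For $k\le n$ each fiber of $\pi_n$ lies in a fiber of $\pi_k$, so there are maps $\rho_{kn}:\Gamma_n\to\Gamma_k$ with $\pi_k=\rho_{kn}\pi_n$. They are morphisms, because every edge of $\Gamma_n$ is the image of an edge of $\mathcal X$. Clearly $\rho_{jk}\rho_{kn}=\rho_{jn}$. The fibers of the $\pi_n$ are clopen and form a base of $V$.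

## 6. Limits along the quotients $\Gamma_n$

**Closed subtree.** A closed subtree is a subtree $R$ of $\mathcal X$ that is closed in $V$. In the fan example, $\tau$ together with the branches $n\ge5$, including $n=\infty$, is a closed subtree; $\tau$ with all branches of finite index is a subtree that is not closed.

If $R$ is a closed subtree, the images of its vertices and edges under $\pi_n$ form a connected subgraph of the tree $\Gamma_n$ with vertex set $\pi_n(R)$. Hence $\pi_n(R)$ is a subtree, and
$$\text{every edge of }\pi_n(R)\text{ is the image of an edge of }R, \tag{3}$$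
because a connected spanning subgraph of a finite tree is the whole tree.

**Convergence.** For $s_n\in\Gamma_n$ ($n\in I$, $I\subset\mathbb N$ infinite) and $a\in V$, write $s_n\to a$ if for each $k$ we have $\rho_{kn}(s_n)=\pi_k(a)$ for all large $n\in I$. Example: if $s_n=\pi_n(x_n)$ with $x_n\in V$, then $\rho_{kn}(s_n)=\pi_k(x_n)$, and since the fibers form a base, $s_n\to a$ means the same as $x_n\to a$ in $V$.

**Lemma 4.**
1. Every sequence $s_n\in\Gamma_n$ ($n\in I$) has a convergent subsequence.
2. If $s_n\sim t_n$ in $\pi_n(R)$ ($R$ a closed subtree), $s_n\to a$, $t_n\to b$, then $a,b\in R$ and $a\sim b$.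
3. If $B_n\subset\pi_n(R)$ are subtrees ($n\in I$), $R$ a closed subtree, then after passing to an infinite subset of $I$ there is a closed subtree $R'\subset R$ such that for each $k$: $\rho_{kn}(B_n)=\pi_k(R')$ for all large $n\in I$. If $s_n\in B_n$, $s_n\to a$, then $a\in R'$.
4. If $R_1\supset R_2\supset\cdots$ are closed subtrees, then $R=\bigcap R_j$ is a closed subtree, and for each $k$, $\pi_k(R_j)=\pi_k(R)$ for all large $j$.

*Proof.* (1) The $\Gamma_k$ are finite, so by a diagonal argument we may assume that for each $k$, $\rho_{kn}(s_n)$ is eventually a constant $t_k$. Then $\rho_{jk}(t_k)=t_j$ for $j\le k$, so the nonempty compact sets $\pi_k^{-1}(t_k)$ are nested and have a common point $a$. Then $s_n\to a$.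

(2) By (3) there are $x_n\sim y_n$ in $R$ with $\pi_n(x_n)=s_n$ and $\pi_n(y_n)=t_n$. By the example above, $x_n\to a$ and $y_n\to b$ in $V$. As $R$ is closed and adjacency is a closed relation, $a,b\in R$ and $a\sim b$.

(3) Each $\Gamma_k$ has finitely many subsets, so by a diagonal argument we may assume that for each $k$ there is $B^{(k)}$ with $\rho_{kn}(B_n)=B^{(k)}$ for all large $n\in I$. The $B^{(k)}$ are subtrees, being images of subtrees under morphisms into trees, $B^{(k)}\subset\pi_k(R)$, and $\rho_{jk}(B^{(k)})=B^{(j)}$ for $j\le k$. Let
$$R'=\{y\in V:\pi_k(y)\in B^{(k)}\text{ for all }k\},$$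
which is closed.

*$\pi_k(R')=B^{(k)}$.* The inclusion $\subset$ is clear. If $t\in B^{(k)}$, choose $t_n\in B_n$ with $\rho_{kn}(t_n)=t$ for large $n\in I$, and let $y$ be the limit of a convergent subsequence, by (1). For each $j$, $\pi_j(y)=\rho_{jn}(t_n)\in B^{(j)}$ for large $n$ in the subsequence; so $y\in R'$, and $\pi_k(y)=t$. In particular $R'\ne\emptyset$.

*$R'\subset R$.* If $y\in R'$, then $\pi_k(y)\in\pi_k(R)$ for all $k$, so the closed set $R$ meets every basic neighborhood $\pi_k^{-1}(\pi_k(y))$ of $y$. Hence $y\in R$.

*$R'$ is a subtree.* Let $u,u'\in R'$ and let $[u,u']$ be their geodesic in $\mathcal X$. For large $k$, $\pi_k$ is injective on this finite set, so it maps it onto a path without repetitions, i.e. onto the geodesic of $\Gamma_k$ between two points of $B^{(k)}$, which lies in $B^{(k)}$. Applying $\rho_{jk}$ we get $\pi_j([u,u'])\subset B^{(j)}$ for all $j$, so $[u,u']\subset R'$.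

*Last claim.* For each $k$, $\pi_k(a)=\rho_{kn}(s_n)\in B^{(k)}$ for large $n$.

(4) $R$ is closed, nonempty by compactness, and contains the geodesics between its points. For fixed $k$ the finite sets $\pi_k(R_j)$ decrease, hence are eventually constant. If $t\in\pi_k(R_j)$ for all $j$, the nested nonempty compact sets $R_j\cap\pi_k^{-1}(t)$ have a common point, so $t\in\pi_k(R)$. $\square$

## 7. Some $\Gamma_n$ maps back into $\mathcal X$

The goal is a morphism $\Gamma_n\to\mathcal X$ for some $n$. Let us first see how far a direct attempt goes. Root $\Gamma_n$ at $\pi_n(v)$, send the root to $v$, and continue to children, grandchildren, and so on. If this is impossible for every $n$, then for each $n$ it is impossible already on the branch above some child of the root. Passing to limits along $n$ and repeating, we get an infinite walk $a_0=v,a_1,a_2,\dots$ in $\mathcal X$, with an obstruction at each $a_i$. If the walk had no repetitions, it would contradict Lemma 2(c). But it may go back and forth, and Lemma 2(d) gives only a vertex visited infinitely often. This is no contradiction yet. So we need something that has strictly decreased when the walk comes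 back. It will be the part of $\mathcal X$ in which the obstruction lives: it shrinks to a closed subtree, and Baire's theorem shows that it really shrinks. A countable exhaustion then finishes the proof.

**Good and bad pairs.** A pair $(R,v)$ is a closed subtree $R$ with a vertex $v\in R$. It is *good* if for some $n$ there is a morphism $h:\pi_n(R)\to\mathcal X$ with $h(\pi_n(v))=v$. Otherwise it is *bad*. Example: if $V$ is finite, as for the folded arc, then for large $n$ the fibers of $\pi_n$ are single points, $\pi_n$ is an isomorphism, and every pair is good. In the fan example, take the pair $(V,\tau)$ and let $g:\mathcal X\to\mathcal X$ send $\tau$ to $\tau$ and $\kappa_{n,i}$ to $\kappa_{\infty,i}$. Each $\pi_n$ preserves labels, and $g(x)$ depends only on the label of $x$, so $g=h\pi_n$ for a map $h:\Gamma_n\to\mathcal X$. It is a morphism because $\pi_n$ is onto on edges, and $h(\pi_n(\tau))=\tau$. So $(V,\tau)$ is good.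

Two facts about bad pairs:
$$\text{If } v\in Q\subset R \text{ are such that } (Q,v) \text{ is a bad pair and } R \text{ is a closed subtree, then } (R,v)\text{ is bad.} \tag{4}$$
Indeed, a morphism $h$ on $\pi_n(R)$ restricts to $\pi_n(Q)$.
$$\text{If } R_1\supset R_2\supset\cdots \text{ are closed subtrees, } v\in\textstyle\bigcap R_j,\ (R_j,v)\text{ bad for infinitely many }j,\text{ then }(\textstyle\bigcap R_j,v)\text{ is bad.} \tag{5}$$
Indeed, a morphism on $\pi_n(\bigcap R_j)$ is a morphism on $\pi_n(R_j)$ for all large $j$, by Lemma 4(4).

**The relation $\to$.** For bad pairs write $(R,v)\to(R',v')$ if $R'\subset R$ and there is a finite walk $v=b_0,\dots,b_l=v'$ in $R$ ($l\ge0$) such that for each $j\in\{0,\dots,l\}$ there is a bad pair $(Q_j,b_j)$ with $R'\subset Q_j\subset R$. The simplest instance is $(R,v)\to(R,v)$, with $l=0$ and $Q_0=R$. (Richer examples cannot be shown, as we are about to prove that there are no bad pairs.) So the relation is reflexive. It is transitive: if $(R,v)\to(R',v')\to(R'',v'')$, concatenate the walks and keep the $Q_j$; each satisfies $R''\subset Q_j\subset R$. The walk with its $Q_j$ is recorded so that Lemma 2(d) can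 be applied once more, to infinitely many such arrows in a row (Lemma 6).

**Lemma 5.** For each bad $(R,v)$ there is a bad $(R',v')$ with $(R,v)\to(R',v')$ and $R'\ne R$.

*Proof.* Let $R_n=\pi_n(R)$, and let $o_n=\pi_n(v)$ be the root of the finite tree $R_n$. For $s\in R_n$ let $B_n(s)$ be the subtree of all $t\in R_n$ such that $s$ lies on the geodesic from $o_n$ to $t$. So $B_n(o_n)=R_n$, and since $(R,v)$ is bad, for no $n$ is there a morphism $R_n\to\mathcal X$ mapping $o_n$ to $v$.

**Step 1: pass an obstruction to a child.** *Claim. Let $s_n\in R_n$ ($n\in I$), $s_n\to a$, and suppose that for all $n\in I$ no morphism $B_n(s_n)\to\mathcal X$ maps $s_n$ to $a$. Then for some infinite $I'\subset I$ there are children $t_n$ of $s_n$ ($n\in I'$) with $t_n\to b\in R$, $b\sim a$, and for all $n\in I'$ no morphism $B_n(t_n)\to\mathcal X$ maps $t_n$ to $b$.*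

As $\rho_{1n}(s_n)=\pi_1(a)$ for large $n$ and morphisms preserve labels, we may discard finitely many $n$ and assume $\ell(s_n)=\ell(a)$. The set $B_n(s_n)$ consists of $s_n$ and the disjoint sets $B_n(t)$, $t$ a child of $s_n$, and the only edges between these parts are the edges $s_nt$. If for each child $t$ there were a neighbor $c_t$ of $a$ and a morphism $h_t:B_n(t)\to\mathcal X$ with $h_t(t)=c_t$, then $s_n\mapsto a$ together with the $h_t$ would be a morphism on $B_n(s_n)$, contrary to the assumption (this includes the case of no children). So there is a child $t_n$ such that for *no* neighbor $c$ of $a$ is there a morphism $B_n(t_n)\to\mathcal X$ with $t_n\mapsto c$. By Lemma 4(1) pass to a subsequence with $t_n\to b$; by Lemma 4(2), $b\in R$ and $b\sim a$. Hence $b$ is one of the excluded neighbors: no morphism $B_n(t_n)\to\mathcal X$ maps $t_n$ to $b$. This proves the claim. (The point is that $t_n$ excludes all neighbors of $a$ at once, so it excludes $b$, which is only known afterwards.)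

**Step 2: iterate.** Start with $s^0_n=o_n$, so that $s^0_n\to a_0=v$, and apply the claim repeatedly. At every stage, including the first, also pass to a smaller infinite index set by Lemma 4(3), applied to the subtrees $B_n(s^i_n)\subset\pi_n(R)$. We get infinite sets $I_0\supset I_1\supset\cdots$, vertices $s^i_n\in R_n$ ($n\in I_i$) such that $s^{i+1}_n$ is a child of $s^i_n$ for $n\in I_{i+1}$ (so $\operatorname{dist}(o_n,s^i_n)=i$), an infinite walk $a_0,a_1,\dots$ in $R$ with $s^i_n\to a_i$, and closed subtrees $R^i\subset R$ such that

* no morphism $B_n(s^i_n)\to\mathcal X$ maps $s^i_n$ to $a_i$ ($n\in I_i$);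
* for each $k$, $\rho_{kn}(B_n(s^i_n))=\pi_k(R^i)$ for all large $n\in I_i$; and $a_i\in R^i$.

Since $B_n(s^{i+1}_n)\subset B_n(s^i_n)$, we have $\pi_k(R^{i+1})\subset\pi_k(R^i)$ for all $k$. So $R^i$ meets every basic neighborhood of every point of $R^{i+1}$, and as $R^i$ is closed, $R^{i+1}\subset R^i$.

**Step 3: $(R^i,a_i)$ is bad.** Let $h:\pi_k(R^i)\to\mathcal X$ be a morphism with $h(\pi_k(a_i))=a_i$. For large $n\in I_i$ we have $\rho_{kn}(B_n(s^i_n))=\pi_k(R^i)$ and $\rho_{kn}(s^i_n)=\pi_k(a_i)$, so $h\circ\rho_{kn}$ is a morphism on $B_n(s^i_n)$ with $s^i_n\mapsto a_i$, a contradiction.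

**Step 4: use the returning vertex.** By Lemma 2(d) there is $a^*$ with $a_i=a^*$ for infinitely many $i$. Let $R'=\bigcap_iR^i$, a closed subtree by Lemma 4(4). As $a^*\in R^i$ for infinitely many $i$ and the $R^i$ decrease, $a^*\in R'$. The pairs $(R^i,a^*)$ with $a_i=a^*$ are bad, so $(R',a^*)$ is bad by (5). Choose $i$ with $a_i=a^*$. The walk $a_0,\dots,a_i$ and the bad pairs $(R^j,a_j)$, with $R'\subset R^j\subset R$, show $(R,v)\to(R',a^*)$.

**Step 5: $R'\ne R$, by Baire's theorem.** Let $D_k\subset R$ be the set of vertices of $R$ at distance $\le k$ from $v$. Then $D_0=\{v\}$, and $D_{k+1}$ is the union of $D_k$ and the set of neighbors in $R$ of points of $D_k$. The latter is closed if $D_k$ is, as a projection of the compact set $\{(x,y)\in D_k\times R:x\sim y\}$. So all $D_k$ are closed. Since $R$ is connected as a graph, $R=\bigcup_kD_k$. By (F7) some $D_k$ contains a nonempty relatively open subset of $R$, hence contains $R\cap\pi_m^{-1}(s)\neq\emptyset$ for some $m$ and $s$.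

Suppose $R'=R$, and take $i>k$. Then $R^i=R$, so $s\in\pi_m(R^i)=\rho_{mn}(B_n(s^i_n))$ for some $n\in I_i$, $n\ge m$. Say $s=\rho_{mn}(t)$ with $t\in B_n(s^i_n)$. Choose $x\in R$ with $\pi_n(x)=t$. Then $\pi_m(x)=s$, so $x\in D_k$. The image under $\pi_n$ of a path in $R$ of length $\le k$ from $v$ to $x$ is a walk of length $\le k$ from $o_n$ to $t$. But $\operatorname{dist}(o_n,t)\ge\operatorname{dist}(o_n,s^i_n)=i>k$, a contradiction. $\square$

The next lemma says that infinite descending chains of bad pairs have a lower bound.

**Lemma 6.** If $(R_0,v_0)\to(R_1,v_1)\to\cdots$ are bad pairs and $R_\omega=\bigcap R_j$, then there is $v_\omega\in R_\omega$ with $(R_\omega,v_\omega)$ bad and $(R_j,v_j)\to(R_\omega,v_\omega)$ for all $j$.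

*Proof.* Concatenate the walks witnessing $(R_j,v_j)\to(R_{j+1},v_{j+1})$; call the $j$-th walk "stage $j$".

**Step 1: find $v_\omega$.** Some vertex $v_\omega$ occurs at infinitely many stages. If the total walk is infinite, this follows from Lemma 2(d), as each stage is finite. If the walks are eventually of length $0$, then $v_j$ is eventually constant and the claim is trivial.

**Step 2: badness.** For infinitely many $j$ there is thus a bad pair $(Q,v_\omega)$ with $R_{j+1}\subset Q\subset R_j$. Then $v_\omega\in R_j$ for infinitely many $j$, so $v_\omega\in R_\omega$. By (4), $(R_j,v_\omega)$ is bad for infinitely many $j$, and by (5), $(R_\omega,v_\omega)$ is bad.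

**Step 3: the arrows.** Given $j$, follow the concatenated walk from $v_j$ at the start of stage $j$ up to an occurrence of $v_\omega$ at a stage $\ge j$. It lies in $R_j$, and each of its vertices $b$ has a bad pair $(Q,b)$ with $R_\omega\subset Q\subset R_j$. So $(R_j,v_j)\to(R_\omega,v_\omega)$. $\square$

**Proposition 7.** Every pair is good. In particular, for some $n$ there is a morphism $h:\Gamma_n\to\mathcal X$.

*Proof.* Suppose $(R_0,v_0)$ is bad, and let $O_0,O_1,\dots$ be a countable base of $V$. We build a chain that avoids each $O_m$ if it can. Given the bad pair $(R_m,v_m)$: if there is a bad $(R',v')$ with $(R_m,v_m)\to(R',v')$ and $R'\cap O_m=\emptyset$, let $(R_{m+1},v_{m+1})$ be such a pair. Otherwise let $(R_{m+1},v_{m+1})=(R_m,v_m)$. In both cases $(R_m,v_m)\to(R_{m+1},v_{m+1})$.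

Take $(R_\omega,v_\omega)$ from Lemma 6 and, by Lemma 5, a bad $(R',v')$ with $(R_\omega,v_\omega)\to(R',v')$ and $R'\subsetneq R_\omega$. As $R'$ is closed, there is $m$ with $O_m\cap R_\omega\ne\emptyset$ and $O_m\cap R'=\emptyset$. By transitivity $(R_m,v_m)\to(R',v')$, so at step $m$ the first alternative applied and $R_{m+1}\cap O_m=\emptyset$. Hence $R_\omega\cap O_m=\emptyset$, a contradiction.

The last statement is the goodness of $(V,v)$ for any $v\in V$, since $\pi_n(V)=\Gamma_n$. $\square$

## 8. A retraction of $\mathcal X$ onto a finite subtree

The aim is to turn $h$ into a retraction of the graph. Among all $n$ and all morphisms $h:\Gamma_n\to\mathcal X$ choose one whose image $\mathcal T=h(\Gamma_n)$ has the fewest vertices. $\mathcal T$ is a finite subtree of $\mathcal X$. Let $\varphi_0=h\circ\pi_n:\mathcal X\to\mathcal T$. Then $\varphi_0\circ h:\Gamma_n\to\mathcal X$ is again a morphism, with image $\varphi_0(\mathcal T)\subset\mathcal T$. By minimality $\varphi_0(\mathcal T)=\mathcal T$, so $\varphi_0$ permutes the vertices of $\mathcal T$, and $\varphi_0^k|_{\mathcal T}=\mathrm{id}$ for some $k\ge1$. Thus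
$$\varphi:=\varphi_0^{\,k}:\mathcal X\to\mathcal T,\qquad \varphi|_{\mathcal T}=\mathrm{id}, \tag{6}$$
is a locally constant map that preserves labels and adjacency.

We also need that *every vertex of $\mathcal T$ is on an edge of $\mathcal T$.* Since $|W|\ge2$ and $q$ is onto, $V$ has more than one element, so the connected graph $\mathcal X$ has an edge. Its image under $\varphi$ is an edge of $\mathcal T$. As $\mathcal T$ is connected, the claim follows.

## 9. From the graph to the space: proof of Theorem 1

**Step 1: build $T$.** For each edge $\{\kappa,\kappa'\}$ of $\mathcal T$ choose a point $z_{\kappa\kappa'}\in\kappa\cap\kappa'$. Fix one of these finitely many points, $z_0$, and let $T$ be the union of the arcs joining $z_0$ to all the others (and $z_0$ itself). Add these arcs one at a time. By hereditary unicoherence each new arc $[z_0,z]$ meets the previous union in a subarc or point $[z_0,y]$. So only the arc $[y,z]$ is attached, at the single point $y$. Hence $T$ is a tree or a point.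

*$T\subset\bigcup_{\kappa\in\mathcal T}\kappa$.* Since $\mathcal T$ is a finite connected graph, $\bigcup_{\kappa\in\mathcal T}\kappa$ is a subcontinuum of $X$. It contains all the points $z_{\kappa\kappa'}$, hence all arcs between them.

For $\kappa\in\mathcal T$ put $T(\kappa)=T\cap\kappa$. It is connected by hereditary unicoherence, and nonempty because $\kappa$ is on an edge of $\mathcal T$. By (F3) it is a tree or a point, hence an AR by (F2).

**Step 2: a map $r_0:X\to T$ with $r_0(\kappa)\subset T(\varphi(\kappa))$ for all $\kappa\in V$.** We define it first on the overlaps. For $w\sim w'$ let $Z_{ww'}=K_w\cap K_{w'}$. A point $x\in Z_{ww'}$ lies in $\kappa\cap\kappa'$ with $\kappa\in V_w$, $\kappa'\in V_{w'}$. Then $\kappa\sim\kappa'$, hence $\varphi(\kappa)\sim\varphi(\kappa')$ in $\mathcal T$, and we put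
$$r_0(x)=z_{\varphi(\kappa)\varphi(\kappa')} .$$
This is locally constant on $Z_{ww'}$, because $\kappa,\kappa'$ depend continuously on $x$ and $\varphi$ is locally constant. The compact sets $Z_{ww'}$ for different edges of $W$ are disjoint, so $r_0$ is well defined and continuous on their union.

Now extend. For $w\in W$ and $\bar\kappa\in\mathcal T\cap V_w$ let
$$K_w(\bar\kappa)=\bigcup\{\kappa\in V_w:\varphi(\kappa)=\bar\kappa\}.$$
These sets are clopen in $K_w$, as $\varphi$ is locally constant, and they partition $K_w$, as $\varphi$ preserves labels. On the closed subset $K_w(\bar\kappa)\cap\bigcup_{w'\sim w}Z_{ww'}$ the map $r_0$ takes values $z_{\bar\kappa\bar\kappa'}\in T\cap\bar\kappa=T(\bar\kappa)$. As $T(\bar\kappa)$ is an AR, $r_0$ extends to a map $K_w(\bar\kappa)\to T(\bar\kappa)$. Together these give a map on each $K_w$. The finitely many closed sets $K_w$ cover $X$, and the maps agree on the overlaps $Z_{ww'}$ (nonadjacent indices give disjoint sets), so $r_0$ is continuous on $X$.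

If $x\in\kappa\in V_w$, then $x\in K_w$ and $r_0(x)\in\varphi(\kappa)\subset K_w$. Hence
$$d(x,r_0(x))\le\max_w\operatorname{diam}K_w<\varepsilon\qquad(x\in X). \tag{7}$$
So $r_0$ is close to the identity, but it need not fix $T$.

**Step 3: a homotopy from $r_0$ to a retraction.** Let $e:X\to T$ be any retraction, which exists by (F2). Give $T$ a path-length metric $D$, making each edge an interval. For $a,b\in T$ and $s\in[0,1]$ let $\gamma(a,b,s)$ be the point of the arc of $T$ from $a$ to $b$ with $D(a,\gamma)=s\,D(a,b)$ and $D(\gamma,b)=(1-s)\,D(a,b)$. It is the only point of $T$ with these two distances. Indeed, if $u$ is not on the arc from $a$ to $b$ and $m$ is the point where the arc from $u$ first meets it, then $D(a,u)+D(u,b)=D(a,b)+2D(u,m)>D(a,b)$. So the graph of $\gamma$ is the closed subset of $T\times T\times[0,1]\times T$ given by the two equations. As $T$ is compact, $\gamma$ is continuous. Put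
$$\Phi(x,s)=\gamma(r_0(x),e(x),s),\qquad \Phi(x,0)=r_0(x),\quad \Phi(x,1)=e(x).$$

*On $T$ the homotopy stays small.* For $t\in T$ choose $\kappa\in\mathcal T$ with $t\in\kappa$ (Step 1). Then $r_0(t)\in T(\varphi(\kappa))=T(\kappa)$ by (6), and $e(t)=t\in T(\kappa)$. As $T(\kappa)$ is a connected subset of the tree or point $T$, it contains the arc from $r_0(t)$ to $t$. So $\Phi(t,s)\in T(\kappa)\subset K_{\ell(\kappa)}$ and $d(t,\Phi(t,s))<\varepsilon$ for all $s$.

**Step 4: stop the homotopy in time.** Let $U=\{x\in X:d(x,\Phi(x,s))<\varepsilon\text{ for all }s\in[0,1]\}$. Its complement is the projection to $X$ of the compact set $\{(x,s):d(x,\Phi(x,s))\ge\varepsilon\}$, so $U$ is open; and $T\subset U$ by Step 3. Take a map $\lambda:X\to[0,1]$ with $\lambda=1$ on $T$ and $\lambda=0$ off $U$ (Urysohn's lemma), and let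
$$r(x)=\Phi(x,\lambda(x)).$$
Then $r:X\to T$ is continuous, and $r(t)=e(t)=t$ for $t\in T$. Also $d(x,r(x))<\varepsilon$ for all $x$: for $x\in U$ by the definition of $U$, and for $x\notin U$ because $r(x)=r_0(x)$ and (7) holds.

**Step 5: $T$ is not a point.** If it were, all points of $X$ would be at distance $<\varepsilon$ from it. By compactness $\operatorname{diam}X<2\varepsilon$, contrary to (1). So $T$ is a tree, and Theorem 1 is proved. $\blacksquare$

## 10. Retractions onto trees containing a given tree

> **Theorem 2.** Let $X$ be a nondegenerate dendroid, $H\subset X$ a tree and $\varepsilon>0$. Then there are a tree $T$ with $H\subset T\subset X$ and an $\varepsilon$-retraction $X\to T$.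

The idea is to attach long whiskers at the end points of $H$ and apply Theorem 1: a tree close to the enlarged space must go up each whisker, hence pass through its foot.

*Proof.* Assume $\varepsilon\le\frac12\operatorname{diam}X$. Let $F$ be the finite set of end points of $H$. Every point of a tree is on an arc joining two of its end points, so $H$ is the union of the arcs between points of $F$, and any subcontinuum of $X$ containing $F$ contains $H$.

**Step 1: the space $X'$.** Let $X'$ be $X$ with a whisker $J_p=\{p\}\times[0,2\varepsilon]$ attached at each $p\in F$, where $(p,0)=p$. Let $c:X'\to X$ collapse each $J_p$ to $p$ and fix $X$, and let $g(p,s)=s$ on whiskers and $g=0$ on $X$. Put $d'(\xi,\zeta)=|g(\xi)-g(\zeta)|$ if $\xi,\zeta$ lie in the same whisker, and $d'(\xi,\zeta)=g(\xi)+d(c(\xi),c(\zeta))+g(\zeta)$ otherwise. The two formulas agree when one of the points is the foot $p$ of the whisker. Thus $d'$ extends $d$, $d'(x,(p,s))=d(x,p)+s$ for $x\in X$, and $d'((p,s),(p',s'))=s+d(p,p')+s'$ for $p\neq p'$.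

It is a metric. In all cases $d'(\xi,\zeta)\ge|g(\xi)-g(\zeta)|+d(c(\xi),c(\zeta))$, which gives positivity on distinct points in the same whisker; for points not in the same whisker, $d'(\xi,\zeta)=0$ would give $\xi,\zeta\in X$ and $\xi=\zeta$. The lower bound also gives the triangle inequality for $d'(\xi,\zeta)$ when $\xi,\zeta$ are in the same whisker. If they are not, a third point $\theta$ is not in the same whisker as at least one of them, say $\zeta$, and then
$$d'(\xi,\theta)+d'(\theta,\zeta)\ge|g(\xi)-g(\theta)|+d(c(\xi),c(\theta))+g(\theta)+d(c(\theta),c(\zeta))+g(\zeta)\ge d'(\xi,\zeta).$$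
$X'$ is a finite union of compact arcwise connected sets, $X$ and the whiskers, each whisker meeting $X$; so it is an arcwise connected continuum. The map $c$ is continuous.

**Step 2: $X'$ is hereditarily unicoherent.** Let $A$ be a subcontinuum that meets $X$ and contains $(p,s)$, $s>0$. For $0<s'<s$ the point $(p,s')$ separates $(p,s)$ from $X$ in $X'$, so $(p,s')\in A$; as $A$ is closed, $p\in A$. So $A$ contains $\{p\}\times[0,s]$. Hence a subcontinuum $A$ that meets $X$ satisfies $A\cap X=c(A)$, a continuum, and meets each whisker in the empty set or in an initial segment.

Let $A,B$ be subcontinua of $X'$. If both meet $X$, then $A\cap B$ consists of the connected set $(A\cap X)\cap(B\cap X)$ and initial segments of whiskers attached to it at feet that belong to it; so it is connected. If one of them, say $A$, misses $X$, then it is a subarc or a point of one whisker $J_p$, because the sets $J_p\setminus\{p\}$ are disjoint and open. The other meets $J_p$ in a connected set: the empty set or an initial segment if it meets $X$, and the empty set, a subarc or a point otherwise. So $A\cap B$ is connected. Thus $X'$ is a nondegenerate dendroid.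

**Step 3: apply Theorem 1 to $X'$ and $\varepsilon$.** We get a tree $T'\subset X'$ and an $\varepsilon$-retraction $r':X'\to T'$. Let $p\in F$. Points outside $J_p\setminus\{p\}$ are at distance at least $2\varepsilon$ from $(p,2\varepsilon)$. So $r'(p,2\varepsilon)$, at distance $<\varepsilon$, is a point of $T'$ in $J_p\setminus\{p\}$. Next, there is $x\in X$ with $d(x,p)\ge\varepsilon$; otherwise, by compactness, $\operatorname{diam}X<2\varepsilon$. Since $d'(x,y)\ge d(x,p)\ge\varepsilon$ for $y\in J_p$, we have $r'(x)\in T'\setminus J_p$. As $p$ separates $J_p\setminus\{p\}$ from $X'\setminus J_p$, $p\in T'$.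

**Step 4: go back to $X$.** So $T:=T'\cap X\supset F$. By Step 2, $T=c(T')$ is a continuum; it is a subcontinuum of $X$ containing $F$, so it contains $H$. It is a nondegenerate subcontinuum of the tree $T'$, hence a tree. Let $r=c\circ r'|_X:X\to T$. If $t\in T$, then $r'(t)=t$ and $c(t)=t$. If $r'(x)\in X$, then $d(x,r(x))=d'(x,r'(x))<\varepsilon$. If $r'(x)=(p,s)$, then $d(x,r(x))=d(x,p)\le d'(x,(p,s))<\varepsilon$. $\square$

## 11. Dendroids as limits of trees under retractions

> **Theorem 3.** For a nondegenerate arcwise connected continuum $X$ the following are equivalent.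
> (i) $X$ is a dendroid.
> (ii) For every $\varepsilon>0$ there is an $\varepsilon$-retraction of $X$ onto a tree contained in $X$.
> (iii) There are trees $T_1\subset T_2\subset\cdots\subset X$ and retractions $R_k:X\to T_k$ converging uniformly to $\mathrm{id}_X$ with $R_kR_l=R_lR_k=R_{\min(k,l)}$ for all $k,l$.
> (iv) $X$ is homeomorphic to the limit of an inverse sequence of trees $T_1\subset T_2\subset\cdots$ whose bonding maps $T_{k+1}\to T_k$ are retractions.
>
> In (iii), if $X$ is a dendroid, $T_1$ may be chosen to contain any prescribed tree $H\subset X$.

Recall that the inverse limit of maps $f_k:T_{k+1}\to T_k$ is the space of sequences $(t_k)$ with $t_k\in T_k$ and $f_k(t_{k+1})=t_k$, as a subspace of the product; for example, if all $T_k=T$ and all $f_k$ are the identity, it is $T$.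

Arcwise connectedness cannot be dropped for (ii)$\Rightarrow$(i). The sine curve $\Sigma$ of Section 1 is not a dendroid, but it satisfies (ii). Let $\frac1c=\frac\pi2+2\pi j$ and $\frac1{c'}=\frac1c-\pi$ with $j\ge1$. On $[c,c']$ the curve falls monotonically from height $1$ to height $-1$, so for each $y\in[-1,1]$ there is a unique $\xi(y)\in[c,c']$ with $\sin\frac1{\xi(y)}=y$, and $\xi$ is continuous. Fix the arc of points with $x\ge c$, and send each point $(x,y)$ of $\Sigma$ with $x\le c$ to $(\xi(y),y)$. Both rules fix $(c,1)$, so this is a retraction onto an arc, and it moves points by at most $c'$, which is as small as we like.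

*Proof.* **(i)$\Rightarrow$(iii): compose ever finer retractions.** We construct trees $T_m$ and $\varepsilon_m$-retractions $r_m:X\to T_m$ inductively, with $T_{m+1}\supset T_m$ and $T_1\supset H$ (if no $H$ is prescribed, take any arc as $H$). When $r_1,\dots,r_{m-1}$ are known, put $R_{km}=r_kr_{k+1}\cdots r_{m-1}$ for $k<m$. By uniform continuity choose $0<\varepsilon_m\le2^{-m}$ such that $d(x,y)<\varepsilon_m$ implies $d(R_{km}(x),R_{km}(y))<2^{-m}$ for all $k<m$. Then Theorem 2 gives $T_m$ and $r_m$.

Since $R_{k,m+1}=R_{km}r_m$ for $k<m$ and $d(r_m(x),x)<\varepsilon_m$, we have $d(R_{k,m+1}(x),R_{km}(x))<2^{-m}$. So $R_{km}$ converges uniformly as $m\to\infty$ to a continuous $R_k:X\to T_k$. As $T_k\subset T_j$, $r_j|_{T_k}=\mathrm{id}$ for $j\ge k$; hence $R_k|_{T_k}=\mathrm{id}$, and $R_k$ is a retraction onto $T_k$. To get from $x$ to $R_{km}(x)$ we apply $r_{m-1},\dots,r_k$ one after another, moving by less than $\varepsilon_{m-1},\dots,\varepsilon_k$. So $d(x,R_k(x))\le\sum_{j\ge k}\varepsilon_j\le2^{1-k}$, and $R_k\to\mathrm{id}_X$ uniformly.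

Let $k<l$. For $m>l$, $R_{km}=R_{kl}R_{lm}$; letting $m\to\infty$, $R_k=R_{kl}R_l$. So $R_kR_l=R_{kl}R_lR_l=R_{kl}R_l=R_k$. Also $R_lR_k=R_k$, since $T_k\subset T_l$. For $k=l$, $R_kR_k=R_k$, since $R_k$ is a retraction.

**(iii)$\Rightarrow$(iv): use the $R_k$ as coordinates.** Let $f_k=R_k|_{T_{k+1}}$, a retraction onto $T_k$. Since $R_k=R_kR_{k+1}=f_kR_{k+1}$, the map $x\mapsto(R_k(x))_k$ sends $X$ continuously into $\varprojlim(T_k,f_k)$. It is injective, since $R_k(x)\to x$. It is onto: given $(t_k)$ in the limit, let $x$ be a limit point of $(t_m)$ in $X$. For $k\le m$ we have $R_k(t_m)=t_k$, by downward induction on $k$: $R_m(t_m)=t_m$, and $R_k(t_m)=R_kR_{k+1}(t_m)=R_k(t_{k+1})=f_k(t_{k+1})=t_k$. Hence $R_k(x)=t_k$ for all $k$. As $X$ is compact, the map is a homeomorphism.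

**(iv)$\Rightarrow$(ii): put $T_k$ into the limit.** Let $Y=\varprojlim(T_k,f_k)$ with $f_k$ retractions, and let $f_{jk}=f_j\cdots f_{k-1}:T_k\to T_j$ for $j<k$. $T_k$ embeds in $Y$ by
$$t\mapsto(f_{1k}(t),\dots,f_{k-1,k}(t),t,t,\dots),$$
where the constant tail is allowed because $f_j(t)=t$ for $t\in T_k\subset T_j$, $j\ge k$. The projection $Y\to T_k$ followed by this embedding is a retraction of $Y$ onto the copy of $T_k$, and it preserves the first $k$ coordinates. So these retractions converge uniformly to the identity in the usual product metric, and hence in any compatible metric of the compact space $Y\cong X$, in particular in $d$.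

**(ii)$\Rightarrow$(i): a split intersection would be seen by the trees.** Suppose $A,B\subset X$ are subcontinua with $A\cap B=P\cup Q$, where $P,Q$ are disjoint, closed and nonempty. Let $U\supset P$ and $U'\supset Q$ be disjoint open sets, and let $r_n$ be a $\frac1n$-retraction onto a tree in $X$. By (F3), $C_n=r_n(A)\cap r_n(B)$ is connected. For large $n$ it contains $r_n(P)\subset U$ and $r_n(Q)\subset U'$. So there is $c_n\in C_n\setminus(U\cup U')$, and $c_n=r_n(a_n)=r_n(b_n)$ with $a_n\in A$, $b_n\in B$. Since $d(a_n,c_n)<\frac1n$ and $d(b_n,c_n)<\frac1n$, after passing to a subsequence $a_n,b_n,c_n$ converge to a common point $c\in A\cap B$. But $c\notin U\cup U'$, as the complement of $U\cup U'$ is closed, while $A\cap B\subset U\cup U'$. This is a contradiction. So $X$ is hereditarily unicoherent and, being arcwise connected, a dendroid. $\square$
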